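\title{Quantum and classical query complexity with weakly unbounded error: the gap for total functions}

\begin{abstract}
The weakly unbounded error cost of a query algorithm with success probability $\frac12+\beta$ is its number of queries plus $\log(1/(2\beta))$. Write $\mathrm{WUC}(f)$ and $\mathrm{WUQ}(f)$ for the least cost of a classical and of a quantum algorithm for $f$. We disprove the conjecture that $\mathrm{WUC}(f)=O(\mathrm{WUQ}(f))$ for all total Boolean functions: there are total functions on $n$ bits with $\mathrm{WUQ}=O(\log n)$ and $\mathrm{WUC}=\Omega(\log^2 n)$. We then determine the size of the gap. The largest value of $\mathrm{WUC}(f)/(\mathrm{WUQ}(f)\log n)$ over non-constant total functions on $n$ bits tends to $1$. Moreover, if $q/\log n\to\infty$ and $q/n\to0$, the largest $\mathrm{WUC}(f)$ among total $f$ on $n$ bits with $\mathrm{WUQ}(f)\le q$ is $(1+o(1))\,q\log(n/q)$.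
\end{abstract}

\section{The question and the results}

\subsection{The cost measure}

Let $f:D\to\{0,1\}$ with $D\subseteq\{0,1\}^n$, $n\ge1$, be a possibly partial Boolean function; it is \emph{total} if $D=\{0,1\}^n$. A classical (randomized) or quantum query algorithm computes $f$ with success probability $p>\frac12$ if on every $x\in D$ it outputs $f(x)$ with probability at least $p$. Its \emph{bias} is $\beta=p-\frac12$, and its \emph{weakly unbounded error cost} is
\[
 (\text{number of queries})+\log\frac1{2\beta}.
\]
Logarithms are to base $2$, and queries are counted in the worst case. Let $\mathrm{WUC}(f)$ be the minimum cost over classical algorithms for $f$, and $\mathrm{WUQ}(f)$ the minimum over quantum algorithms; if a minimum is not attained, read it as an infimum. A classical algorithm is a special quantum algorithm and querying every bit costs $n$, so $\mathrm{WUQ}(f)\le\mathrm{WUC}(f)\le n$.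

The measure charges only $c$ for an advantage as small as $2\beta=2^{-c}$, so a test that detects something with probability $1/n$ is cheap. For example, to compute $\mathrm{OR}_n$ query a random bit: if $x=0$ one never sees a $1$, and otherwise one sees a $1$ with probability at least $1/n$. After a small shift of the output probabilities (Lemma~\ref{lem:shift}, applied to the negation of $\mathrm{OR}_n$) this costs at most $2+\log n$. At the other extreme, the parity of $n$ bits has $\mathrm{WUC}=n$: fewer than $n$ classical queries have no correlation with it at all (Lemma~\ref{lem:corr}(b)). Quantum algorithms gain a factor of $2$ here. The state $(|i\rangle+|j\rangle)/\sqrt2$ is turned by one phase query (Section~\ref{sec:tools}) into $\pm(|i\rangle+(-1)^{x_i+x_j}|j\rangle)/\sqrt2$, which reveals $x_i+x_j$ with certainty, so $\lceil n/2\rceil$ queries suffice. Fewer do not: the acceptance probability of a $T$-query quantum algorithm is a polynomial of degree at most $2T$ (see Section~\ref{sec:upper}), and a polynomial of degree less than $n$ has no correlation with the parity of $n$ bits.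

In both examples the two costs agree up to a constant factor; for $\mathrm{OR}_n$ this is (iii) below. The following was conjectured in \cite{poster}: \emph{there is an absolute constant $C$ such that $\mathrm{WUC}(f)\le C\cdot\mathrm{WUQ}(f)$ for every $n\ge1$ and every total $f:\{0,1\}^n\to\{0,1\}$.} For orientation, here is what was known; our proofs use none of it.
\begin{itemize}
\item[(i)] $\mathrm{WUC}(f)\le2\,\mathrm{WUQ}(f)\log n$ for every $n\ge2$ and every total $f$ on $n$ bits.
\item[(ii)] For infinitely many $n$ there are \emph{partial} functions $f_n$ on $n$ bits with $\mathrm{WUC}(f_n)=\Omega(\mathrm{WUQ}(f_n)\log n)$.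
\item[(iii)] $\mathrm{WUC}(\mathrm{OR}_n)$ and $\mathrm{WUQ}(\mathrm{OR}_n)$ are both $\Theta(\log n)$.
\item[(iv)] For $0\le k\le n-1$ let $\mathrm{TH}_k(x)=1$ iff more than $k$ bits of $x$ are $1$. Then $\mathrm{WUC}(\mathrm{TH}_k)$ and $\mathrm{WUQ}(\mathrm{TH}_k)$ are both $\Theta(\log n)$, uniformly in $k$.
\end{itemize}

\subsection{Why totality does not help}

A partial function becomes total if we give it the value $0$ outside its domain. The algorithm must then notice inputs that violate the promise, and one might expect this to destroy a quantum advantage. In the present measure it need not. If every violation is caught by one random test with probability at least $1/n$, then checking the promise adds only about $\log n$ to the cost. This charge is \emph{additive} and is paid once, whereas a quantum advantage can be accumulated over many parts of the input. So we take a promise problem that combines many small pieces, each of which a quantum algorithm solves with one query.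

\begin{theorem}[Disproof of the conjecture]\label{thm:A}
For every even $s\ge2$ there is a total function $f_s$ on $n=s2^s$ bits with
\[
 \mathrm{WUQ}(f_s)\le2s+\log s+2,\qquad \mathrm{WUC}(f_s)\ge s^2/2 .
\]
Hence $\mathrm{WUC}(f_s)/\mathrm{WUQ}(f_s)=\Omega(\log n)\to\infty$, and the conjecture is false.
\end{theorem}

The rest of the paper makes the gap sharp. There is a general upper bound and a second, more economical construction.

\begin{theorem}[Upper bound, also for partial functions]\label{thm:upper}
If $f$ is non-constant on $D\subseteq\{0,1\}^n$, then $1\le\mathrm{WUQ}(f)\le n$ and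
\[
 \mathrm{WUC}(f)\le\mathrm{WUQ}(f)\cdot\log\frac{2e\,n}{\mathrm{WUQ}(f)} .
\]
\end{theorem}

\begin{theorem}[Construction]\label{thm:constr}
For all $k\ge1$ and $m\ge1$ there is a total function $F=F_{k,m}$ on $2k4^m$ bits with
\[
 \mathrm{WUQ}(F)\le k+m+\log k+5,\qquad \mathrm{WUC}(F)\ge(2k-2)m .
\]
\end{theorem}

\begin{theorem}[Sharpness]\label{thm:sharp}
Let $M(n,q)=\sup\{\mathrm{WUC}(f): f\text{ total on }n\text{ bits},\ \mathrm{WUQ}(f)\le q\}$.
\begin{itemize}
\item[(a)] If $q=q(n)$ satisfies $q/\log n\to\infty$ and $q/n\to0$, then $M(n,q)=(1+o(1))\,q\log(n/q)$.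
\item[(b)] $M(n,q)=\Theta(q\log(2n/q))$ for all sufficiently large $n$ and all $3\log n\le q\le n$. There is an absolute constant $q_0$ such that for $q_0\le q\le3\log n$ one has $M(n,q)=\Omega(q^2)$ and $M(n,q)=O(q\log n)$.
\item[(c)] $\displaystyle\lim_{n\to\infty}\ \sup_{f}\ \frac{\mathrm{WUC}(f)}{\mathrm{WUQ}(f)\log n}=1$, where $f$ ranges over the non-constant total functions on $n$ bits. The same holds if partial functions are allowed.
\end{itemize}
\end{theorem}

So the factor $\log n$ in (i) cannot be improved even for total functions, and the right constant in front of it is $1+o(1)$. For $q=o(\log n)$ the two bounds in (b) do not match; the growth of $M(n,q)$ in that range is not settled here.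

\section{Tools}\label{sec:tools}

A classical algorithm with $d$ queries is a probability distribution over deterministic decision trees of depth at most $d$. A quantum query is the map $|i,b\rangle\mapsto|i,b\oplus x_i\rangle$. With target $(|0\rangle-|1\rangle)/\sqrt2$ it becomes the \emph{phase query} $|i\rangle\mapsto(-1)^{x_i}|i\rangle$, where $i$ may be in superposition. Quantum algorithms may use classical randomness and intermediate measurements, since these can be deferred at no query cost. We write $\langle\cdot,\cdot\rangle$ for the inner product over $\mathbb F_2$ and $\chi_S(x)=(-1)^{\sum_{i\in S}x_i}$ for $S\subseteq\{1,\dots,n\}$. Every real function on the cube is uniquely $g=\sum_S\hat g(S)\chi_S$.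

Before a final shift, our quantum algorithms have one-sided error: they always accept when $f=1$, and they reject with at least some small probability when $f=0$. The first lemma says what the shift costs.

\begin{lemma}[Shifting]\label{lem:shift}
Let $0<\epsilon\le1$. Suppose that on inputs $x\in D$ a $T$-query algorithm outputs $1$ with probability $1$ if $f(x)=1$, and with probability at most $1-\epsilon$ if $f(x)=0$. Then some $T$-query algorithm of the same kind (classical or quantum) computes $f$ with cost at most $T+\log(2/\epsilon)$.
\end{lemma}

\begin{proof}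
With probability $\lambda=1/(2-\epsilon)$ output the result of the given algorithm; otherwise output $0$. If $f(x)=1$, then $1$ is output with probability $\lambda$. If $f(x)=0$, then $1$ is output with probability at most $\lambda(1-\epsilon)=1-\lambda$. So the bias is at least $\lambda-\frac12=\frac{\epsilon}{2(2-\epsilon)}\ge\frac\epsilon4$, and $\log\frac1{2\beta}\le\log\frac2\epsilon$.
\end{proof}

Classical lower bounds come from the fact that a shallow decision tree has small Fourier $\ell_1$ norm. If no single character correlates with $f$, then no cheap algorithm does. The bound trades queries against bias at exactly the rate of our cost measure.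

\begin{lemma}[Correlation bound]\label{lem:corr}
Let $\mu$ be a probability distribution on $D$, and for $S\subseteq\{1,\dots,n\}$ let $c_S=\mathbb E_{x\sim\mu}\bigl[\chi_S(x)(-1)^{f(x)}\bigr]$.
\begin{itemize}
\item[(a)] If $|c_S|\le\delta$ for all $S$, where $\delta>0$, then $\mathrm{WUC}(f)\ge\log(1/\delta)$.
\item[(b)] If $c_S=0$ whenever $|S|<j$, then every classical algorithm for $f$ makes at least $j$ queries; in particular $\mathrm{WUC}(f)\ge j$.
\end{itemize}
\end{lemma}

\begin{proof}
Consider a decision tree of depth at most $d$ and let $g(x)=(-1)^{\text{output}}$. Then $g$ is a $\pm1$ combination of the indicators of at most $2^d$ leaves. The indicator of a leaf is a product of factors $(1\pm\chi_{\{i\}})/2$ for at most $d$ distinct $i$, hence an average of signed characters $\pm\chi_S$ with $|S|\le d$, so its Fourier coefficients have absolute sum at most $1$. Therefore $g=\sum_{|S|\le d}\hat g(S)\chi_S$ with $\sum_S|\hat g(S)|\le2^d$, and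
\[
 \mathbb E_\mu\bigl[g(x)(-1)^{f(x)}\bigr]=\sum_{|S|\le d}\hat g(S)\,c_S .
\]
Now take a classical algorithm with $d$ queries and bias $\beta>0$. Averaged over its trees, the left side is the $\mu$-average of $\Pr[\text{correct}]-\Pr[\text{wrong}]$, hence at least $2\beta>0$. In (b) the right side is $0$ for every tree if $d<j$, a contradiction. In (a) the right side is at most $2^d\delta$, so $2\beta\le2^d\delta$, that is, $d+\log\frac1{2\beta}\ge\log\frac1\delta$.
\end{proof}

For $f$ the parity of $j$ bits and $\mu$ uniform, $c_S=0$ unless $S$ is the set of those $j$ bits. So (b) gives $\mathrm{WUC}(f)\ge j$, and since $j$ queries suffice, $\mathrm{WUC}(f)=j$.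

\begin{lemma}[Bernstein--Vazirani]\label{lem:BV}
Let $y\in\{0,1\}^{\mathbb F_2^s}$. Prepare $2^{-s/2}\sum_{r\in\mathbb F_2^s}|r\rangle$, make one phase query to $y$, and apply $H^{\otimes s}$, where $H$ is the Hadamard gate. If there are $a\in\mathbb F_2^s$ and $\varphi\in\mathbb F_2$ with $y_r=\langle r,a\rangle+\varphi$ for all $r$, the resulting state is $(-1)^\varphi|a\rangle$, so a measurement yields $a$ with certainty.
\end{lemma}

\begin{proof}
The query produces $(-1)^\varphi2^{-s/2}\sum_r(-1)^{\langle r,a\rangle}|r\rangle=(-1)^\varphi H^{\otimes s}|a\rangle$, and $H^{\otimes s}$ is its own inverse.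
\end{proof}

If $y$ is not of this form, the measurement still yields some element of $\mathbb F_2^s$; we shall not need its distribution.

\section{Checking a promise cheaply: the disproof}\label{sec:disproof}

\subsection{One block of four bits}

Take four bits $x_r$, $r\in\mathbb F_2^2$. Call $x$ \emph{valid} if $x_r=\langle r,a\rangle$ for all $r$, for some $a=(a_1,a_2)\in\mathbb F_2^2$, and let $f(x)=1$ iff $x$ is valid and $a_1a_2=1$. Run Lemma~\ref{lem:BV} and measure to get a candidate $a$, then query $x_r$ for a random $r$. Output $0$ if $x_r\ne\langle r,a\rangle$, and $a_1a_2$ otherwise. On valid inputs the result is certainly correct. On the invalid input $(x_{00},x_{01},x_{10},x_{11})=(0,1,1,1)$ the amplitude of a candidate $a$ is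
\[
 \tfrac14\bigl(1-(-1)^{a_2}-(-1)^{a_1}-(-1)^{a_1+a_2}\bigr)=\pm\tfrac12 ,
\]
so each candidate appears with probability $\frac14$. The algorithm accepts only if the candidate is $11$ and the test passes. The test then fails exactly for $r=11$, so the acceptance probability is $\frac14\cdot\frac34=\frac3{16}$. For the general argument the only relevant point is this: \emph{whichever} candidate is measured, an invalid block disagrees with it somewhere, so the test rejects with probability at least $1/(\text{number of positions})$.

With one block of length $2^s$ this algorithm has no real advantage over a classical one: the block hides only $s$ bits, which $s$ classical queries read off, while the check already contributes about $s$ to the cost. With $s$ blocks the check still costs only about $\log(s2^s)=s+\log s$, but there are now $s^2$ hidden bits. A quantum algorithm reads them with $s$ queries. It remains to combine them by a function that forces a classical algorithm to pay for a constant fraction of them.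

\subsection{Many blocks: proof of Theorem~\ref{thm:A}}

\begin{definition}
Let $s\ge2$ be even. The input of $f_s$ consists of blocks $x^{(1)},\dots,x^{(s)}$, each indexed by $r\in\mathbb F_2^s$. Block $j$ is \emph{valid} if $x^{(j)}_r=\langle r,a_j\rangle$ for all $r$, for some (necessarily unique) $a_j\in\mathbb F_2^s$. Put $A=s^2$, which is even. For $a=(u,v)\in\mathbb F_2^{A}$ with $u,v\in\mathbb F_2^{A/2}$ let $h(a)=\langle u,v\rangle$. Then $f_s(x)=1$ iff all blocks are valid and $h(a_1,\dots,a_s)=1$.
\end{definition}

\begin{proof}[Proof of the quantum upper bound]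
Run Lemma~\ref{lem:BV} on each block and measure to obtain candidates $a_1,\dots,a_s$, using $s$ queries. Pick $(j,r)$ uniformly and query $x^{(j)}_r$. If it differs from $\langle r,a_j\rangle$, output $0$; otherwise output $h(a_1,\dots,a_s)$.

If all blocks are valid, the output is $h(a_1,\dots,a_s)=f_s(x)$ with certainty. If some block $j_0$ is invalid, then $f_s(x)=0$, and for any candidate $a_{j_0}$ some $r$ has $x^{(j_0)}_r\ne\langle r,a_{j_0}\rangle$. So at least one of the $n$ pairs $(j,r)$ leads to output $0$, and $1$ is output with probability at most $1-1/n$. Lemma~\ref{lem:shift} with $\epsilon=1/n$ gives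
\[
 \mathrm{WUQ}(f_s)\le s+1+\log(2n)=2s+\log s+2. \qedhere
\]
\end{proof}

\begin{proof}[Proof of the classical lower bound]
Let $a=(u,v)\in\mathbb F_2^A$ be uniform and let $x$ be the corresponding valid input, so that $f_s(x)=\langle u,v\rangle$. Every bit of $x$ is a linear form in $a$, so for every $S$ there are $\alpha,\gamma$ with $\chi_S(x)=(-1)^{\langle\alpha,u\rangle+\langle\gamma,v\rangle}$. Averaging first over $u$, which leaves only $v=\alpha$,
\[
 \mathbb E\bigl[\chi_S(x)(-1)^{f_s(x)}\bigr]
 =\mathbb E_{u,v}\,(-1)^{\langle u,v\rangle+\langle\alpha,u\rangle+\langle\gamma,v\rangle}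
 =2^{-A/2}(-1)^{\langle\gamma,\alpha\rangle}.
\]
Lemma~\ref{lem:corr}(a) with $\delta=2^{-A/2}$ gives $\mathrm{WUC}(f_s)\ge A/2=s^2/2$. Since $\log n=s+\log s$, the ratio of the two costs is $\Omega(s)=\Omega(\log n)$.
\end{proof}

\section{The general upper bound}\label{sec:upper}

How far can such a gap go? A $T$-query quantum algorithm has an acceptance probability that is a polynomial of degree at most $2T$, and a classical algorithm can sample a monomial of this polynomial in the Fourier basis. The queries go up from $T$ to $2T$, and the bias is divided by about the Fourier $\ell_1$ norm, which is at most about the square root of the number of monomials. Adding the two losses gives Theorem~\ref{thm:upper}.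

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
A zero-query algorithm has an output distribution independent of $x$, so a non-constant $f$ needs at least one query. As $2\beta\le1$, it follows that $\mathrm{WUQ}(f)\ge1$. We have already seen that $\mathrm{WUQ}(f)\le\mathrm{WUC}(f)\le n$.

The derivative of $y\log(2en/y)$ is $\log(2n/y)$, so this function is continuous and increasing on $(0,2n]$. If $\mathrm{WUQ}(f)=n$, the claim holds because $\mathrm{WUC}(f)\le n\le n\log(2e)$. Otherwise there are quantum algorithms whose cost $c<n$ is arbitrarily close to $\mathrm{WUQ}(f)$. So by continuity it suffices to take a quantum algorithm with $T\ge1$ queries, bias $\beta$ and cost $c=T+\log\frac1{2\beta}\le n$, and to show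
\[
 \mathrm{WUC}(f)\le c\log\frac{2en}c .
\]

\emph{Case $2T>n$.} Since $T\le c\le n$ and $\log(2e)>2$, we have $\mathrm{WUC}(f)\le n<2T\le2c\le c\log(2e)\le c\log(2en/c)$.

\emph{Case $2T\le n$.} By the polynomial method \cite{bbcmw}, the acceptance probability is a real multilinear polynomial $P(x)$ of degree at most $2T$. The algorithm can be run on every input, also outside $D$, so $0\le P\le1$ on all of $\{0,1\}^n$. Substituting $x_i=(1-\chi_{\{i\}})/2$, we get
\[
 \rho:=P-\tfrac12=\sum_{|S|\le2T}\hat\rho(S)\chi_S .
\]
On the cube $|\rho|\le\frac12$, so $\sum_S\hat\rho(S)^2\le\frac14$ by Parseval. On $D$ we have $\rho\ge\beta$ where $f=1$ and $\rho\le-\beta$ where $f=0$; in particular $\rho\ne0$. Let $L=\sum_S|\hat\rho(S)|>0$ and $N=\sum_{i\le2T}\binom ni$. By Cauchy--Schwarz, $L\le\frac12\sqrt N$. Moreover, with $t=2T\le n$,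
\[
 N\le\sum_{i\le t}\binom ni\Bigl(\frac nt\Bigr)^{t-i}\le\Bigl(\frac nt\Bigr)^t\Bigl(1+\frac tn\Bigr)^n\le\Bigl(\frac{en}{t}\Bigr)^{t}.
\]

The classical algorithm picks $S$ with probability $|\hat\rho(S)|/L$, queries the bits in $S$, and outputs $1$ iff $\mathrm{sgn}(\hat\rho(S))\chi_S(x)=1$. Then
\[
 \Pr[1]=\sum_S\frac{|\hat\rho(S)|}{L}\cdot\frac{1+\mathrm{sgn}(\hat\rho(S))\chi_S(x)}2=\frac12+\frac{\rho(x)}{2L},
\]
so it computes $f$ with bias at least $\beta/(2L)\ge\beta/\sqrt N$. It makes at most $2T$ queries. Since $\log\frac1{2\beta}=c-T$, its cost is at most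
\[
 2T+(c-T)+\tfrac12\log N\le c+T+T\log\frac{en}{2T}=c+T\log\frac{en}{T}\le c+c\log\frac{en}c=c\log\frac{2en}c .
\]
The last inequality uses $T\le c\le n$ and the monotonicity of $y\log(en/y)$ on $(0,n]$, whose derivative there is $\log(n/y)\ge0$.
\end{proof}

\section{Paths followed from both ends}\label{sec:paths}

\subsection{What has to be improved}

The proof of Theorem~\ref{thm:A} works verbatim for $k$ blocks of length $2^m$ with $km$ even. It gives $\mathrm{WUQ}\le k+m+\log k+2$ and $\mathrm{WUC}\ge km/2$ on $n=k2^m$ bits. If $k$ is large compared with $\log n$ but $\log k=o(\log n)$, these bounds give a ratio of about $\frac12\log n$, half of what Theorem~\ref{thm:upper} allows. A factor $2$ is lost because the inner product of $A$ bits correlates with characters as strongly as $2^{-A/2}$, so only half of the hidden bits count. Three ideas lead to the remaining factor.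

\emph{Secret locations.} Let the answer be a parity of bits $\varphi$ sitting at secret locations among many random bits. A character correlates with this parity only if it has guessed every location, so every bit of uncertainty about the locations counts in full.

\emph{Interference.} As with the parity of two bits, one query to a superposition of two branches puts one phase on each. If both branches end in the same state, $k$ queries compare $2k$ phases.

\emph{Reversibility.} The quantum algorithm must find the locations without extra queries. A row of bits $\langle r,a\rangle+\varphi$ serves both purposes: by Lemma~\ref{lem:BV} one query gives the phase $(-1)^\varphi$ and the vector $a$, from which we compute the next location. But the branches interfere only if they keep no record of the path, and a step $w\mapsto a(w)$ need not be invertible. So we keep two consecutive locations and use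
\[
 (u,v)\mapsto(v,\;u+a(v)),
\]
which is invertible for every function $a$. Its inverse also needs only one evaluation of $a$, so the path can be followed from its far end as well. The two branches start at the two ends and meet in the middle.

The factors of $2$ balance as follows. Hiding one location among $2^m$ rows of $2^m$ bits each takes $4^m$ bits. On $n=2k4^m$ bits a location therefore carries only $m=\frac12\log\frac n{2k}$ bits of uncertainty, about half of $\log n$ if $\log k=o(\log n)$. Interference makes up for this, because $k$ queries visit $2k$ locations, all but two of them secret.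

\subsection{The function}

\begin{definition}
Let $k,m\ge1$ and $V=\mathbb F_2^m$. The variables of $F=F_{k,m}$ are $x_{t,w,r}$ with $1\le t\le2k$ and $w,r\in V$; there are $2k4^m$ of them. \emph{Row} $(t,w)$ is $(x_{t,w,r})_{r\in V}$. It is \emph{affine} if $x_{t,w,r}=\langle r,a\rangle+\varphi$ for all $r$, for some (unique) $a=:a_t(w)\in V$ and $\varphi=:\varphi_t(w)\in\mathbb F_2$.
\begin{itemize}
\item \emph{Forward path:} $w_0=w_1=0$. For $t=1,\dots,k$: if row $(t,w_t)$ is affine, put $w_{t+1}=w_{t-1}+a_t(w_t)$; otherwise the path fails and stops.
\item \emph{Backward path:} $w'_{2k}=w'_{2k+1}=0$. For $t=2k,\dots,k+1$, in this order: if row $(t,w'_t)$ is affine, put $w'_{t-1}=w'_{t+1}+a_t(w'_t)$; otherwise the path fails and stops.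
\end{itemize}
$F(x)=1$ iff neither path fails, $(w_k,w_{k+1})=(w'_k,w'_{k+1})$, and
\[
 \sum_{t\le k}\varphi_t(w_t)+\sum_{t>k}\varphi_t(w'_t)=0 .
\]
\end{definition}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=2.4cm,y=0.8cm]
\foreach \t in {1,2,3,4}{
  \foreach \w in {0,1,2,3}{\fill (\t,\w) circle (1.8pt);}
  \node at (\t,-1.1) {$t=\t$};
}
\draw[thick,->,shorten >=4pt,shorten <=4pt] (1,0) -- (2,2);
\draw[thick,->,shorten >=4pt,shorten <=4pt] (2,2) -- (3,1);
\draw[thick,dashed,->,shorten >=4pt,shorten <=4pt] (4,0) -- (3,1);
\draw[thick,dashed,->,shorten >=4pt,shorten <=4pt] (3,1) to[bend right=35] (2,2);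
\node[below] at (1,0) {$w_1=0$};
\node[below] at (4,0) {$w'_4=0$};
\node[above left] at (2,2) {$w_2=w'_2$};
\node[above right] at (3,1) {$w_3=w'_3$};
\end{tikzpicture}
\caption{The function $F_{2,2}$. Each dot in column $t$ is a row $(t,w)$ of $2^m=4$ bits, with $w\in\mathbb F_2^2$. The forward path (solid) reads one row in each of columns $1,2$; the backward path (dashed) reads one row in each of columns $4,3$. Both end with a pair of locations in columns $2$ and $3$, and $F$ can be $1$ only if these pairs agree, as drawn. In that case the value is decided by the parity of the four bits $\varphi$ of the rows read.}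
\label{fig:paths}
\end{figure}

\subsection{Two steps from each end}

The smallest case with hidden locations is $k=2$ (Figure~\ref{fig:paths}). There the forward path is $w_2=a_1(0)$, $w_3=a_2(w_2)$, and the backward path is $w'_3=a_4(0)$, $w'_2=a_3(w'_3)$.

Let also $m=1$. A row has two bits $x_0x_1$ and is always affine, with $\varphi=x_0$ and $a=x_0+x_1$, so no promise has to be checked. Suppose row $(1,0)$ is $01$, row $(2,1)$ is $10$, row $(4,0)$ is $01$ and row $(3,1)$ is $10$; the other rows are not read. Starting from $|w_0,w_1\rangle=|0,0\rangle$, two steps $|u,v\rangle\mapsto(-1)^{\varphi_t(v)}|v,u+a_t(v)\rangle$ with $t=1,2$ give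
\[
 |0,0\rangle\mapsto|0,1\rangle\mapsto-|1,1\rangle .
\]
Starting from $|w'_4,w'_5\rangle=|0,0\rangle$, the inverse steps with $t=4,3$ give
\[
 |0,0\rangle\mapsto|1,0\rangle\mapsto-|1,1\rangle .
\]
The two end states are equal, and indeed $F=1$. If row $(3,1)$ is complemented to $01$, the second end state becomes $+|1,1\rangle$, and the two are opposite. If instead row $(3,1)$ is changed to $11$, the second end state becomes $-|0,1\rangle$, and the two are orthogonal. In both cases $F=0$, and an interference test distinguishes both from $F=1$. It uses two queries, one per step for the two branches together.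

For the classical side keep $k=2$ but let $m$ be arbitrary. We shall use inputs for which $w_2$ and $w_3$ are uniform, the two paths agree, and all bits $\varphi_t(w)$ are independent and uniform. A set $S$ of variables then correlates with the parity $\varphi_1(0)+\varphi_2(w_2)+\varphi_3(w_3)+\varphi_4(0)$ only if it contains an odd number of bits of each of the four rows $(1,0),(2,w_2),(3,w_3),(4,0)$ and an even number of bits of all others. For a given $S$ this happens for at most one pair $(w_2,w_3)$, hence with probability at most $4^{-m}$, and Lemma~\ref{lem:corr} gives $\mathrm{WUC}(F_{2,m})\ge2m$. We now carry this out in general.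

\subsection{The quantum algorithm}

Let $R_t$ act on $|u\rangle|v\rangle$, $u,v\in V$, as follows: apply $H^{\otimes m}$ to the first register; apply the phase query $|r\rangle|v\rangle\mapsto(-1)^{x_{t,v,r}}|r\rangle|v\rangle$; apply $H^{\otimes m}$ to the first register; swap the registers. This is a unitary using one query, whatever $x$ is. Its inverse also uses one query: swap first, then perform the same three steps. If row $(t,v)$ is affine, then
\[
 |u\rangle|v\rangle\mapsto2^{-m/2}\sum_{r}(-1)^{\langle r,u\rangle}|r\rangle|v\rangle\mapsto(-1)^{\varphi_t(v)}2^{-m/2}\sum_r(-1)^{\langle r,u+a_t(v)\rangle}|r\rangle|v\rangle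
\]
under the first two steps, and hence
\begin{equation}\label{eq:Rt}
 R_t|u\rangle|v\rangle=(-1)^{\varphi_t(v)}|v\rangle|u+a_t(v)\rangle .
\end{equation}
Consequently, if row $(t,w_t)$ is affine, then
\[
 R_t|w_{t-1}\rangle|w_t\rangle=(-1)^{\varphi_t(w_t)}|w_t\rangle|w_{t+1}\rangle .
\]
If row $(t,w'_t)$ is affine, then \eqref{eq:Rt} with $v=w'_t$ and $u=w'_{t-1}=w'_{t+1}+a_t(w'_t)$ gives
\[
 R_t^{-1}|w'_t\rangle|w'_{t+1}\rangle=(-1)^{\varphi_t(w'_t)}|w'_{t-1}\rangle|w'_t\rangle .
\]

\paragraph{Comparison algorithm C ($k$ queries).} Start with $\frac1{\sqrt2}(|0\rangle+|1\rangle)\otimes|0\rangle|0\rangle$. For $j=1,\dots,k$ apply $R_j$ if the first qubit, the control, is $0$, and $R_{2k+1-j}^{-1}$ if it is $1$. Each step takes a single query, whose index depends on the control; the swaps are controlled and use no query. The result is $\frac1{\sqrt2}(|0\rangle|\psi\rangle+|1\rangle|\psi'\rangle)$. Apply $H$ to the control, measure it, and output $1$ iff the outcome is $0$. Then $\Pr[1]=\bigl\|\frac12(\psi+\psi')\bigr\|^2=\frac12(1+\mathrm{Re}\langle\psi|\psi'\rangle)$. If neither path fails,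
\[
 \psi=(-1)^{\sum_{t\le k}\varphi_t(w_t)}|w_k,w_{k+1}\rangle,\qquad
 \psi'=(-1)^{\sum_{t>k}\varphi_t(w'_t)}|w'_k,w'_{k+1}\rangle .
\]
So C outputs $1$ with certainty if $F(x)=1$. If neither path fails but $F(x)=0$, the states are orthogonal or opposite, and C outputs $1$ with probability at most $\frac12$.

If some path fails, C guarantees nothing. This is where a check of the promise is needed. We need only check the rows that the paths visit, and we can afford to check just one of them.

\paragraph{Verification algorithm V ($k+2$ queries).} Choose ``forward'' or ``backward'' with probability $\frac12$ each. Forward: set $\tilde w_0=\tilde w_1=0$; for $t=1,\dots,k$ run Lemma~\ref{lem:BV} on row $(t,\tilde w_t)$, measure to obtain $\tilde a_t$, and put $\tilde w_{t+1}=\tilde w_{t-1}+\tilde a_t$. Backward: set $\tilde w_{2k}=\tilde w_{2k+1}=0$; for $t=2k,\dots,k+1$, in this order, do the same and put $\tilde w_{t-1}=\tilde w_{t+1}+\tilde a_t$. Then pick one of the $k$ processed indices $t$ and an $r\in V$, uniformly. Query $x_{t,\tilde w_t,r}$ and $x_{t,\tilde w_t,0}$, and output $1$ iff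
\[
 x_{t,\tilde w_t,r}=\langle r,\tilde a_t\rangle+x_{t,\tilde w_t,0} .
\]

If the chosen path does not fail, then by Lemma~\ref{lem:BV} all $\tilde a_t$ and $\tilde w_t$ are the true values with certainty, and V outputs $1$. Suppose the chosen path fails, at index $t^*$. All rows before it on the path are affine, so with certainty $\tilde w_{t^*}$ is the location of the failing row. That row is not affine, so for every value of $\tilde a_{t^*}$ some $r$ violates the test. Hence V then outputs $0$ with probability at least $\frac1{k2^m}$. Since each path is chosen with probability $\frac12$, V outputs $1$ with probability at most $1-\frac1{2k2^m}$ if some path fails, and always outputs $1$ if none does.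

\begin{proof}[Proof of the quantum bound in Theorem~\ref{thm:constr}]
Run C or V with probability $\frac12$ each. If $F(x)=1$, the output is $1$ with certainty. If $F(x)=0$ and no path fails, it is $1$ with probability at most $\frac12\cdot\frac12+\frac12=\frac34$. If some path fails, it is $1$ with probability at most $\frac12+\frac12\bigl(1-\frac1{2k2^m}\bigr)=1-\frac1{4k2^m}$. Lemma~\ref{lem:shift} with $T=k+2$ and $\epsilon=\frac1{4k2^m}\le\frac14$ gives
\[
 \mathrm{WUQ}(F)\le k+2+\log(8k2^m)=k+m+\log k+5. \qedhere
\]
\end{proof}

\subsection{The classical lower bound}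

\begin{proof}[Proof of the classical bound in Theorem~\ref{thm:constr}]
For $k=1$ the claim $\mathrm{WUC}(F)\ge0$ is trivial, so let $k\ge2$. Define a random input as follows. Set $w_0=w_1=w_{2k}=w_{2k+1}=0$ and choose $w_2,\dots,w_{2k-1}\in V$ uniformly and independently. Choose all bits $\varphi_t(w)$, $1\le t\le2k$, $w\in V$, uniformly and independently of each other and of the $w_t$. For $1\le t\le2k$ put $a_t=w_{t-1}+w_{t+1}$ and
\[
 x_{t,w,r}=\mathbf 1[w=w_t]\,\langle r,a_t\rangle+\varphi_t(w).
\]
All rows are affine: row $(t,w_t)$ has direction $a_t$, and all other rows are constant. By the choice of $a_t$ the forward path is $w_0,\dots,w_{k+1}$ and the backward path is $w_{2k+1},\dots,w_k$. They agree in the middle, so with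
\[
 G=(-1)^{\sum_{t=1}^{2k}\varphi_t(w_t)}
\]
we have $F(x)=1$ iff $G=1$, that is, $(-1)^{F(x)}=-G$.

Fix a set $S$ of variables and let $S_{t,w}$ be its part in row $(t,w)$. Given the sequence $(w_t)$, $\chi_S(x)$ is a sign depending only on that sequence, times $(-1)^{\sum_{t,w}|S_{t,w}|\varphi_t(w)}$. So $G\chi_S(x)$ is, up to such a sign,
\[
 \prod_{t,w}(-1)^{(|S_{t,w}|+\mathbf 1[w=w_t])\varphi_t(w)} .
\]
Its expectation over the independent bits $\varphi_t(w)$ vanishes unless every coefficient $|S_{t,w}|+\mathbf 1[w=w_t]$ is even, that is, unless for all $t,w$: $|S_{t,w}|$ is odd iff $w=w_t$. For a given $S$ at most one sequence $(w_t)$ has this property, and each sequence has probability at most $2^{-m(2k-2)}$. Hence $|\mathbb E[G\chi_S]|\le2^{-m(2k-2)}$ for every $S$, and Lemma~\ref{lem:corr}(a) gives $\mathrm{WUC}(F)\ge(2k-2)m$.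
\end{proof}

\section{The sharp form of the gap}\label{sec:sharp}

Adding dummy variables to a function changes neither $\mathrm{WUC}$ nor $\mathrm{WUQ}$. An algorithm for the original function also computes the padded one. Conversely, from an algorithm for the padded function we get one for the original function by fixing the dummy variables to $0$ and simulating queries to them. Classically such a query is just skipped. In the quantum case, conditioned on the index $i$ being a dummy index, swap the target qubit with an auxiliary qubit in the state $(|0\rangle+|1\rangle)/\sqrt2$ and the index register with an auxiliary register holding a fixed original index; make the query; undo the swaps. A query leaves a target in the state $(|0\rangle+|1\rangle)/\sqrt2$ unchanged, so on dummy indices this acts as the identity, as it should.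

If $2k4^m\le n$, then $m+\log k\le\log n-1$, so by Theorem~\ref{thm:constr} the function $F_{k,m}$ padded to $n$ bits satisfies
\begin{equation}\label{eq:padded}
 \mathrm{WUQ}\le k+\log n+4,\qquad \mathrm{WUC}\ge(2k-2)m .
\end{equation}
In the other direction, constant functions have $\mathrm{WUC}=0$ and $y\log(2en/y)$ is increasing on $(0,2n]$, so Theorem~\ref{thm:upper} gives
\begin{equation}\label{eq:Mupper}
 M(n,q)\le q\log\frac{2en}q\qquad(1\le q\le n).
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(a)]
The right side of \eqref{eq:Mupper} is $(1+o(1))\,q\log(n/q)$ because $n/q\to\infty$. For the lower bound take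
\[
 k=\lfloor q-\log n-4\rfloor,\qquad m=\Bigl\lfloor\tfrac12\log\frac n{2k}\Bigr\rfloor .
\]
Since $q/\log n\to\infty$, we have $k=(1-o(1))q$, and $k\ge1$ for large $n$. Since $n/q\to\infty$, we have $m\ge1$ for large $n$. Then $2k4^m\le n$, and by \eqref{eq:padded} the padded $F_{k,m}$ has $\mathrm{WUQ}\le q$ and
\[
 \mathrm{WUC}\ge(2k-2)m\ge(k-1)\Bigl(\log\frac n{2k}-2\Bigr)=(k-1)\log\frac n{8k}\ge(1-o(1))\,q\log\frac nq. \qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(b)]
\emph{Upper bounds.} For $1\le q\le n$ we have $\log(2n/q)\ge1$, so $\log(2en/q)\le(1+\log e)\log(2n/q)$, and \eqref{eq:Mupper} gives $M(n,q)=O(q\log(2n/q))$. Since $\log(2en/q)\le\log(2en)$, it also gives $M(n,q)=O(q\log n)$ for $n\ge2$. This covers the range $q_0\le q\le3\log n$ if $q_0$ is large enough: then $n\ge2^{q_0/3}$ is so large that $3\log n\le n$.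

\emph{Lower bound for $3\log n\le q\le n/8$, $n\ge2^{10}$.} Take $k$ and $m$ as in (a). Since $\log n\le q/3$ and $q\ge30$,
\[
 k\ge q-\log n-5\ge\tfrac23q-5\ge\tfrac q2 .
\]
Since $k\le q\le n/8$, we have $\frac12\log\frac n{2k}\ge1$. As $\lfloor y\rfloor\ge y/2$ for $y\ge1$, it follows that $m\ge1$ and $m\ge\frac14\log\frac n{2k}$. As before, the padded $F_{k,m}$ has $\mathrm{WUQ}\le q$, and
\[
 \mathrm{WUC}\ge(2k-2)m\ge\frac{k-1}2\log\frac n{2k}\ge\frac12\Bigl(\frac q2-1\Bigr)\log\frac n{2q}.
\]
Because $\log\frac n{2q}\ge2$, we have $\log\frac{2n}q=\log\frac n{2q}+2\le2\log\frac n{2q}$. So the bound is $\Omega(q\log(2n/q))$.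

\emph{Lower bound for $n/8<q\le n$, where also $q\ge3\log n\ge1$.} Let $f$ be the parity of $j=\lfloor q\rfloor$ of the $n$ bits. Then $\mathrm{WUQ}(f)\le j\le q$, and $\mathrm{WUC}(f)\ge j\ge q/2$ by Lemma~\ref{lem:corr}(b). Since $\log(2n/q)\le4$, this is $\Omega(q\log(2n/q))$.

\emph{Lower bound for $q_0\le q\le3\log n$.} Let $n'=2^{\lfloor q/3\rfloor}\le n$. Then $3\log n'\le q$, and if $q_0$ is large enough, also $q\le n'/8$ and $n'\ge2^{10}$. The first lower bound, applied to $n'$, gives a total function on $n'$ bits with $\mathrm{WUQ}\le q$ and
\[
 \mathrm{WUC}=\Omega\bigl(q\log(2n'/q)\bigr)=\Omega\bigl(q(\lfloor q/3\rfloor+1-\log q)\bigr)=\Omega(q^2).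
\]
Pad it to $n$ bits.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(c)]
Theorem~\ref{thm:upper} and $\mathrm{WUQ}(f)\ge1$ give $\mathrm{WUC}(f)\le\mathrm{WUQ}(f)(\log n+\log(2e))$ for every non-constant $f$, total or partial. So the supremum is at most $1+O(1/\log n)$. For the lower bound take $q=\log^2n$. The proof of (a) provides a total $f$ on $n$ bits with $\mathrm{WUQ}(f)\le q$ and
\[
 \mathrm{WUC}(f)\ge(1-o(1))\,q\log\frac nq=(1-o(1))\,q\log n .
\]
In particular $f$ is non-constant for large $n$, and $\mathrm{WUC}(f)/(\mathrm{WUQ}(f)\log n)\ge1-o(1)$.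
\end{proof}

\begin{thebibliography}{9}
\bibitem{bbcmw} Beals, Buhrman, Cleve, Mosca, de Wolf, \emph{J. ACM} \textbf{48} (2001).
\bibitem{poster} ``Unbounded Error Quantum Query Complexity'', \texttt{http://www.maths.bris.ac.uk/\symbol{126}csxam/presentations/poster-qics.pdf}
\end{thebibliography}
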